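\title{An $n^{4-o(1)}$ Lower Bound for Generalized Karchmer--Wigderson Games}

\begin{abstract}
In the generalized Karchmer--Wigderson game of a function $f:\{0,1\}^n\to\{0,1\}^m$, two players hold inputs $x$ and $y$ with $f(x)\neq f(y)$ and must find a coordinate in which $x$ and $y$ differ. We give an explicit family $f_n:\{0,1\}^n\to\{0,1\}^{\lceil\log_2 n\rceil}$ for which every deterministic protocol has at least $n^4/(\log n)^{O(1)}$ leaves, and we show that this is tight for the family up to polylogarithmic factors. For output lengths $5\le m\le n^c$ the same construction has complexity $2^m n^3$ up to factors polynomial in $m+\log n$. The proof runs the protocol on the pairs $(x,x)$, which violate the promise, and cuts the cube into few pieces on each of which all output bits are computed by small De Morgan formulas. This reduces the lower bound to average-case hardness against tuples of formulas, which follows from a counting argument and a shrinkage estimate with exponentially small failure probability.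
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $f:\{0,1\}^n\to\{0,1\}^m$. In the \emph{generalized Karchmer--Wigderson game} $\mathrm{KW}_f$, Alice receives $x\in\{0,1\}^n$ and Bob receives $y\in\{0,1\}^n$, with the promise that $f(x)\neq f(y)$, and they must output an index $a\in[n]=\{1,\dots,n\}$ with $x_a\neq y_a$. Protocols are deterministic, the \emph{size} of a protocol is the number of leaves of its tree, and $P(f)$ denotes the least size of a protocol that solves $\mathrm{KW}_f$. Section~\ref{sec:prelim} recalls the definitions.

The classical game of a Boolean function $g$ fixes the sides: Alice holds $x\in g^{-1}(1)$ and Bob holds $y\in g^{-1}(0)$. Its least protocol size equals the De Morgan formula size $L(g)$. The case $m=1$ of the generalized game is the symmetric version, in which either player may hold the $1$-input, and its complexity agrees with the classical one up to a factor of at most $2$. Call a family $(f_n)_{n\ge1}$ \emph{explicit} if $f_n$ is computable in time polynomial in $n$. Without this requirement exponential lower bounds hold by counting; with it, the best known lower bounds for $m=1$ are roughly cubic.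

What do additional output bits buy? Write $f_1,\dots,f_m$ for the coordinates of a nonconstant $f$. Then
\begin{equation}\label{eq:sandwich}
\max_{i}L(f_i)\;\le\;P(f)\;\le\;2^m\sum_{i=1}^m L(f_i).
\end{equation}
The left inequality holds because a protocol for $\mathrm{KW}_f$ solves the classical game of each $f_i$ (see Lemma~\ref{lem:node}). The right one comes from the protocol in which Alice announces $f(x)$, Bob names a coordinate $i$ in which the values differ, and the two play the classical game of $f_i$ (Proposition~\ref{prop:upper}). The question is whether the factor $2^m$, the price of finding out \emph{where} the values differ, must be paid on top of the formula complexity. For some functions it need not be.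
\begin{itemize}
\item If $f=(g,g,\dots,g)$, Alice announces the single bit $g(x)$, and $P(f)\le 2L(g)$.
\item Let $m\ge2$ and $f(x,z)=(g(x),z)$ with $z\in\{0,1\}^{m-1}$. Alice announces her value of $g$, and Bob says whether his is the same. If not, they play the classical game of $g$; if so, Alice announces her $z$ and Bob names a coordinate. Hence $P(f)\le 2\big(L(g)+(m-1)2^{m-1}\big)$. The costs add instead of multiplying, although one coordinate of $f$ is as hard as $g$ and, for balanced $g$, all $2^m$ values are equally likely.
\end{itemize}

Now let $m=\lceil\log_2 n\rceil$, so that $n\le 2^m<2n$. If the factor $2^m$ can be combined with a cubic formula bound, one expects $n^{4-o(1)}$. This is also where \eqref{eq:sandwich} puts a ceiling: if $P(f)\ge n^{4+\varepsilon}$, then some coordinate has $L(f_i)\ge n^{3+\varepsilon}/(2m)$, so for an explicit family the explicit Boolean function $(x,i)\mapsto f(x)_i$ of $n+O(\log\log n)$ bits would have formula size beyond cubic. An explicit family with $m=\lceil\log_2 n\rceil$ for which every protocol has size $\Omega(n^{3.156})$ is known, and the following problem was posed in~\cite{slides}.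

\medskip
\noindent\textbf{Problem.} Is there an explicit family $f_n:\{0,1\}^n\to\{0,1\}^{\lceil\log_2 n\rceil}$ such that every protocol solving $\mathrm{KW}_{f_n}$ has size at least $n^{4-o(1)}$?
\medskip

The answer is yes.

\subsection*{The functions and the results}

Let $n$ be large and $m\ge5$. Put
\[
k=\lfloor\log_2 n\rfloor-1,\qquad t=\Big\lfloor\frac{n}{2mk}\Big\rfloor ,
\]
so that $n/4<2^k\le n/2$. Split the $n$ input bits into the truth table of a function $T:\{0,1\}^k\to\{0,1\}$ ($2^k$ bits), variables $x_{i,j,b}$ with $i\in[m]$, $j\in[k]$, $b\in[t]$ ($mkt\le n/2$ bits), and unused bits. For fixed $(i,j)$ the $t$ variables $x_{i,j,b}$ form a \emph{block}. Define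
\[
F_{n,m}(T,x)=h_T(x)=\big(T(u_1),\dots,T(u_m)\big),\qquad
u_i=\Big(\bigoplus_{b}x_{i,1,b},\;\dots,\;\bigoplus_{b}x_{i,k,b}\Big)\in\{0,1\}^k .
\]
Thus $F_{n,m}$ computes $mk$ parities, reads them as $m$ addresses, and looks these up in the table $T$; this takes polynomial time. Because $T$ is part of the input, the family is explicit, and yet a lower bound may fix $T$ to be as hard as counting allows. Put $f_n=F_{n,\lceil\log_2 n\rceil}$, and $f_n\equiv0$ for the finitely many $n$ that are too small.

\begin{theorem}\label{thm:lower}
There are constants $c,C>0$ such that for all large $n$ and all $5\le m\le n^c$, every protocol for $\mathrm{KW}_{F_{n,m}}$ has at least $2^m n^3/(m+\log_2 n)^C$ leaves. In particular, every protocol for $\mathrm{KW}_{f_n}$ has at least $n^4/(\log_2 n)^{O(1)}=n^{4-o(1)}$ leaves.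
\end{theorem}

\begin{theorem}\label{thm:upper}
If $mk\le n/2$, then $\mathrm{KW}_{F_{n,m}}$ has a protocol with at most $2^m n^3/(mk)$ leaves. In particular, $\mathrm{KW}_{f_n}$ has one with $O(n^4/\log^2 n)$ leaves.
\end{theorem}

So for $5\le m\le n^c$ the complexity of $\mathrm{KW}_{F_{n,m}}$ is $2^m n^3$ up to factors polynomial in $m+\log n$, and for $f_n$ the exponent $4$ is exact. On the way we obtain a statement about $m$ independent copies of a random function, with no parities involved. For $T:\{0,1\}^k\to\{0,1\}$ let
\[
T^{(m)}(u_1,\dots,u_m)=\big(T(u_1),\dots,T(u_m)\big),\qquad u_i\in\{0,1\}^k .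
\]

\begin{theorem}\label{thm:comp}
Let $m\ge5$, $k\ge1$, $2^k\ge 32m^3\log_2(32mk)$ and $q=\lfloor 2^k/m^2\rfloor$. For all but a $2^{2m-q}$ fraction of the functions $T:\{0,1\}^k\to\{0,1\}$, every protocol for $\mathrm{KW}_{T^{(m)}}$ has at least $2^{m+k}/\big(2^{11}m^3\log_2(32mk)\big)$ leaves.
\end{theorem}

\subsection*{The method}

The three factors of $2^m\cdot 2^k\cdot t^2\approx 2^m n^3$ come from three separate arguments. Section~\ref{sec:diagonal} shows that a protocol for $\mathrm{KW}_h$ has more than $S/(7\delta)$ leaves if no $m$-tuple of formulas of size below $2S$ agrees with $h$, in all coordinates at once, on a $\delta$ fraction of the inputs. Guessing the most frequent value of $h$ gives agreement at least $2^{-m}$, so the most one can hope for is $\delta=O(2^{-m})$. Section~\ref{sec:counting} reaches this $\delta$ for $T^{(m)}$ with random $T$ and formulas of size about $2^k$, up to factors polynomial in $m$ and $\log k$. Section~\ref{sec:shrink} shows that formulas in blocks of $t$ variables shrink by a factor of about $t^2$ when all but one variable of each block are fixed at random, except with probability at most $2^{-m}$. This transfers the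 hardness of $T^{(m)}$ to $h_T$ at size about $2^k t^2$ (Section~\ref{sec:main}).

\section{Protocols, formulas and restrictions}\label{sec:prelim}

\paragraph{Protocols.} Let $I$ be a finite set of variable indices. A \emph{protocol} is a finite rooted tree in which every internal node has two children. Each internal node is owned by Alice or by Bob and carries a map from $\{0,1\}^I$ to the set of its two children; each leaf carries an index $a\in I$. On a pair $(x,y)$ one walks down from the root, applying the map of the current node to $x$ if Alice owns it and to $y$ if Bob does. The protocol \emph{solves} $\mathrm{KW}_h$, for $h:\{0,1\}^I\to\{0,1\}^m$, if for all $x,y$ with $h(x)\ne h(y)$ the leaf reached carries an index $a$ with $x_a\ne y_a$. The maps are defined on all inputs (where a description of a protocol leaves them open, extend them arbitrarily), so the walk makes sense for every pair, including pairs that violate the promise. ``A player sends one of $r$ values'' means that the player owns all nodes of a binary tree with $r$ leaves.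

For a node $v$ let $A_v$ be the set of $x$ that, at every proper ancestor of $v$ owned by Alice, are sent to the child on the path to $v$, and define $B_v$ in the same way for Bob. The walk on $(x,y)$ passes through $v$ if and only if $(x,y)\in A_v\times B_v$. If $v$ has children $v',v''$, then
\begin{equation}\label{eq:rect}
\begin{aligned}
A_v&=A_{v'}\sqcup A_{v''}, & B_v&=B_{v'}=B_{v''} &&\text{if Alice owns } v,\\
A_v&=A_{v'}=A_{v''}, & B_v&=B_{v'}\sqcup B_{v''} &&\text{if Bob owns } v.
\end{aligned}
\end{equation}

\paragraph{Formulas.} A \emph{De Morgan formula} is a rooted tree whose internal nodes are gates $\wedge$ or $\vee$ with two children and whose leaves are literals $x_a$, $\neg x_a$ or constants $0,1$. Its \emph{size} is the number of \emph{literal} leaves, so constants are free, and $L(g)$ is the least size of a formula computing $g$. We use two facts.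
\begin{itemize}
\item[(F1)] The rules $0\vee\varphi=1\wedge\varphi=\varphi$, $1\vee\varphi=1$, $0\wedge\varphi=0$ turn any formula into an equivalent one that is a single constant or contains no constant, and no variable occurs more often than before. Hence $L(g)=0$ exactly for constant $g$, and a nonconstant $g$ has a constant-free formula with exactly $L(g)$ leaves.
\item[(F2)] Substituting constants for variables, or exchanging $x_a$ and $\neg x_a$ throughout, does not increase the size.
\end{itemize}
For formulas $\psi=(\psi_1,\dots,\psi_m)$ and $h:\{0,1\}^I\to\{0,1\}^m$, the \emph{agreement} is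
\[
\mathrm{agr}(\psi,h)=\Pr_x\big[\psi_i(x)=h(x)_i\ \text{for all } i\in[m]\big],\qquad x \text{ uniform in }\{0,1\}^I .
\]

\paragraph{Restrictions.} A \emph{restriction} $\rho$ assigns to each variable a value in $\{0,1,*\}$; variables with value $*$ stay \emph{alive}, and $g|_\rho$ is the function of the alive variables obtained by substituting the other values into $g$. The distribution $R_p$ treats the variables independently: each stays alive with probability $p$ and otherwise receives a uniform bit. We rely on the following shrinkage theorem.

\begin{theorem}[Tal~\cite{tal}]\label{thm:tal}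
There is a constant $C_0\ge1$ such that for every Boolean function $g$ and every $p\in(0,1]$,
\[
\mathbb{E}_{\rho\sim R_p}\big[L(g|_\rho)\big]\le C_0\big(p^2L(g)+p\sqrt{L(g)}\big).
\]
\end{theorem}

\paragraph{Concentration.} \emph{Chernoff's inequality}: if $X$ is a sum of independent $\{0,1\}$-valued random variables with mean $\mu$, then $\Pr[X\le\mu/2]\le e^{-\mu/8}$. \emph{McDiarmid's inequality}: if $Y$ is a function of independent random variables $(\xi_z)_z$, changing $\xi_z$ alone changes $Y$ by at most $c_z$, and $\sum_z c_z^2\le\Gamma$ with $\Gamma>0$, then $\Pr[Y\ge\mathbb{E}Y+\tau]\le e^{-2\tau^2/\Gamma}$ for $\tau>0$.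

\section{The upper bound}\label{sec:upper}

\begin{proposition}\label{prop:upper}
If $f:\{0,1\}^I\to\{0,1\}^m$ is not constant, then $P(f)\le 2^m\sum_{i=1}^mL(f_i)$.
\end{proposition}

\begin{proof}
Alice sends $f(x)$, one of $2^m$ values. Bob sends an index $i$ with $f_i(y)\ne f_i(x)$, chosen among the indices of the nonconstant coordinates. Both players now know which of them holds the input with $f_i=1$. They walk down a constant-free formula for $f_i$ with $L(f_i)$ leaves, keeping the invariant that the current subformula is $1$ on the $1$-input and $0$ on the $0$-input. At a gate $\vee$ both children are $0$ on the $0$-input, and the holder of the $1$-input picks a child that is $1$ on it. At a gate $\wedge$ both children are $1$ on the $1$-input, and the holder of the $0$-input picks a child that is $0$ on it. The walk ends at a literal that takes different values on $x$ and $y$, and its variable is the output. Below each of Alice's $2^m$ messages the tree has $\sum_iL(f_i)$ leaves.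
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
The hypothesis $mk\le n/2$ gives $t\ge1$. The parity of $r$ bits and its negation have formulas of size $r^2$ when $r$ is a power of two: this holds for $r=1$, and if $\pi',\pi''$ are the parities of the two halves of $2r$ bits, then $(\pi'\wedge\neg\pi'')\vee(\neg\pi'\wedge\pi'')$ and $(\pi'\wedge\pi'')\vee(\neg\pi'\wedge\neg\pi'')$ have size $4r^2$. Taking a power of two with $t\le r<2t$ and setting the extra bits to $0$, we get size at most $4t^2$ for $t$ bits. The $i$-th coordinate of $F_{n,m}$ is computed by
\[
\bigvee_{\alpha\in\{0,1\}^k}\Big(T_\alpha\wedge\bigwedge_{j=1}^k\Big[\bigoplus_b x_{i,j,b}=\alpha_j\Big]\Big),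
\]
where $T_\alpha$ is the input bit that stores $T(\alpha)$. This formula has size at most $2^k(1+4kt^2)$. Now $2^k\le n/2$ and $4kt^2\le n^2/(m^2k)$, and $n^2/(m^2k)\ge 4k\ge1$ because $n\ge2mk$. By Proposition~\ref{prop:upper},
\[
P(F_{n,m})\le 2^m\cdot m\cdot\frac n2\Big(1+\frac{n^2}{m^2k}\Big)\le 2^m\cdot m\cdot\frac n2\cdot\frac{2n^2}{m^2k}=\frac{2^mn^3}{mk}.
\]
For $m=\lceil\log_2n\rceil$ and large $n$ we have $2^m<2n$ and $\frac12(\log_2n)^2\le mk\le n/2$.
\end{proof}

\section{The diagonal of a protocol}\label{sec:diagonal}

Fix $h:\{0,1\}^I\to\{0,1\}^m$ and a protocol with $s$ leaves that solves $\mathrm{KW}_h$. For a node $v$ put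
\[
D_v=A_v\cap B_v ,
\]
the set of $x$ for which the walk on the pair $(x,x)$ passes through $v$. These pairs violate the promise and the protocol owes nothing on them. They carry information all the same, because if $x,y\in D_v$, then $(x,y)\in A_v\times B_v$ also passes through $v$. By \eqref{eq:rect}, $D_v=D_{v'}\sqcup D_{v''}$ for the children $v',v''$ of $v$. Hence $D_v$ is the disjoint union of the sets $D_\lambda$ over the leaves $\lambda$ below $v$, and $D_{\mathrm{root}}=\{0,1\}^I$.

\begin{example}\label{ex:leaves}
On $D_\lambda$, for a leaf $\lambda$ with index $a$, the function $h$ takes at most two values. Indeed, three points of $D_\lambda$ with distinct values of $h$ would form three promise pairs that all reach $\lambda$, so their $a$-th bits would be pairwise distinct. If every value of $h$ has probability $2^{-m}$, then every $D_\lambda$ has density at most $2\cdot2^{-m}$, and since the sets $D_\lambda$ cover the cube, $s\ge2^{m-1}$. For the identity map on $\{0,1\}^m$, where \eqref{eq:sandwich} gives $1\le P\le m2^m$, this shows $P\ge2^{m-1}$.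
\end{example}

The example produces the factor $2^m$ but ignores formula complexity. To get the product we group the leaves into bundles of about $S$ and show that the part of the diagonal belonging to a whole bundle still has density $O(2^{-m})$. The reason will be that on this part $h$ is computed by formulas of size about $S$.

\subsection*{Formulas at the nodes}

\begin{lemma}\label{lem:node}
Let $g=h_i$ be a coordinate of $h$. There are formulas $\varphi_v$, one for each node $v$, such that $\varphi_\lambda$ is a literal or a constant for each leaf $\lambda$, $\varphi_v=\varphi_{v'}\vee\varphi_{v''}$ if Alice owns $v$, $\varphi_v=\varphi_{v'}\wedge\varphi_{v''}$ if Bob owns $v$, and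
\begin{equation}\label{eq:node}
x\in A_v,\ g(x)=1\ \Longrightarrow\ \varphi_v(x)=1;\qquad y\in B_v,\ g(y)=0\ \Longrightarrow\ \varphi_v(y)=0 .
\end{equation}
Consequently $\varphi_v=g$ on $D_v$, the size of $\varphi_v$ is at most the number of leaves below $v$, and $L(g)\le s$.
\end{lemma}

\begin{proof}
Let $\lambda$ be a leaf with index $a$, and put $A^1=A_\lambda\cap g^{-1}(1)$ and $B^0=B_\lambda\cap g^{-1}(0)$. If $A^1=\emptyset$, let $\varphi_\lambda=0$. If $A^1\neq\emptyset$ and $B^0=\emptyset$, let $\varphi_\lambda=1$. Otherwise every pair $(x,y)\in A^1\times B^0$ reaches $\lambda$ and has $h(x)\neq h(y)$, so $x_a\ne y_a$. Then the $a$-th bit is constant on $A^1$ and has the opposite constant value on $B^0$, and we let $\varphi_\lambda$ be the literal of the $a$-th variable that is $1$ on $A^1$ and $0$ on $B^0$. In all three cases \eqref{eq:node} holds.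

We proceed upward. Suppose Alice owns $v$. A point $x\in A_v$ with $g(x)=1$ lies in $A_{v'}$ or $A_{v''}$, so one argument of the $\vee$ is $1$; a point $y\in B_v$ with $g(y)=0$ lies in both $B_{v'}$ and $B_{v''}$, so both arguments are $0$. Suppose Bob owns $v$. Then $x$ lies in both $A_{v'}$ and $A_{v''}$, so both arguments of the $\wedge$ are $1$, and $y$ lies in $B_{v'}$ or $B_{v''}$, so one argument is $0$. A point of $D_v$ lies in both $A_v$ and $B_v$, so $\varphi_v=g$ on $D_v$. At the root this says that $\varphi_{\mathrm{root}}$ computes $g$.
\end{proof}

\subsection*{Cutting a tree into few small components}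

By Lemma~\ref{lem:node}, a subtree with fewer than $2S$ leaves is a bundle of the desired kind. Subtrees alone do not suffice: if the tree is a long path with one leaf hanging from each node, then covering its leaves by subtrees with fewer than $2S$ leaves takes more than $s-2S$ of them. We therefore also allow portions of paths. A \emph{segment} (Figure~\ref{fig:segment}) consists of internal nodes $v_1,\dots,v_d$, each $v_{j+1}$ a child of $v_j$, together with a choice of a child $v_{d+1}$ of $v_d$, the \emph{hole}. The child of $v_j$ other than $v_{j+1}$ is the \emph{side child} $c_j$, and the leaves of the segment are the leaves of the tree that lie in the subtrees of $c_1,\dots,c_d$.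

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[thick] (0,0)--(1,-1)--(2,-2)--(3,-3);
\draw (0,0)--(-1,-1) (1,-1)--(0,-2) (2,-2)--(1,-3);
\draw[fill=gray!25] (-1,-1)--(-1.35,-1.7)--(-0.65,-1.7)--cycle;
\draw[fill=gray!25] (0,-2)--(-0.35,-2.7)--(0.35,-2.7)--cycle;
\draw[fill=gray!25] (1,-3)--(0.65,-3.7)--(1.35,-3.7)--cycle;
\draw[dashed] (3,-3)--(2.4,-4.1)--(3.6,-4.1)--cycle;
\fill (0,0) circle (2pt) (1,-1) circle (2pt) (2,-2) circle (2pt);
\draw[fill=white] (3,-3) circle (2.5pt);
\node[right] at (0.05,0.05) {$v_1$};
\node[right] at (1.05,-0.95) {$v_2$};
\node[right] at (2.05,-1.95) {$v_3$};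
\node[right] at (3.1,-2.95) {$v_4$ (hole)};
\node[left] at (-1.05,-0.95) {$c_1$};
\node[left] at (-0.05,-2) {$c_2$};
\node[left] at (0.95,-3) {$c_3$};
\end{tikzpicture}
\caption{A segment of a binary tree with path $v_1,v_2,v_3$. Its leaves are those of the shaded subtrees below the side children $c_1,c_2,c_3$; the dashed subtree below the hole $v_4$ does not belong to it.}
\label{fig:segment}
\end{figure}

\begin{lemma}\label{lem:tree}
Let $\mathcal{T}$ be a rooted tree with $s$ leaves in which every internal node has two children, and let $\ell$ be an integer with $2\le\ell\le s$. There are at most $s/\ell$ full subtrees and at most $3s/\ell$ segments, together called \emph{components}, and a set of internal nodes, called \emph{branch nodes}, with the following properties.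
\begin{itemize}
\item[(a)] Every leaf of $\mathcal{T}$ belongs to exactly one component, and every component has fewer than $2\ell$ leaves.
\item[(b)] The root of $\mathcal{T}$, the hole of every segment, and both children of every branch node are each the root of a subtree component, the first node $v_1$ of a segment component, or a branch node.
\end{itemize}
\end{lemma}

\begin{proof}
Call a node \emph{heavy} if its subtree has at least $\ell$ leaves, and \emph{light} otherwise. The root is heavy, leaves are light, and the parent of a heavy node is heavy. So the heavy nodes form a rooted tree, and we say that a heavy node has type $0$, $1$ or $2$ according to its number of heavy children.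

The subtree components are the subtrees of the nodes of type $0$. They are pairwise disjoint and each has at least $\ell$ leaves, so there are at most $s/\ell$ of them; each has at most $2(\ell-1)$ leaves, since both children of its root are light. The branch nodes are the nodes of type $2$. A rooted tree in which every node has at most two children has one more leaf than it has nodes with two children, so there are fewer than $s/\ell$ branch nodes.

The nodes of type $1$ fall into maximal chains, in which each node is followed by its heavy child. The heavy child of the last node of a chain has type $0$ or $2$, and different chains lead to different such nodes, so there are at most $2s/\ell$ chains. Cut each chain into segments from the top, with the light children as side children, closing a segment as soon as its number of leaves reaches $\ell$ or the chain ends. Before its last node a segment has at most $\ell-1$ leaves, and the last node adds at most $\ell-1$, so the segment has fewer than $2\ell$ leaves. Every segment other than the last of its chain has at least $\ell$ leaves, and distinct segments have disjoint sets of leaves, so there are at most $s/\ell+2s/\ell$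 segments.

A leaf lies in a given component if and only if its lowest heavy ancestor is the root of that component (for a subtree) or one of its path nodes $v_j$ (for a segment), because all nodes strictly below a node of type $0$, and all nodes in the subtree of a side child, are light. The lowest heavy ancestor has a light child, so it has type $0$ or $1$, and every such node plays one of these roles in exactly one component. This proves (a). The nodes named in (b) are heavy. If such a node has type $1$, it is the first node of a segment: the root and the children of branch nodes begin a chain, and a hole of type $1$ begins the next segment of the same chain.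
\end{proof}

\subsection*{Two pieces for each segment}

For a segment of the protocol tree, $\varphi_{v_1}$ contains the possibly large subformula $\varphi_{v_{d+1}}$ at the hole. We would like to replace it by a constant $\zeta$ and remain correct on $D_{c_1}\sqcup\dots\sqcup D_{c_d}$. Consider $d=2$ with $v_1$ owned by Alice and $v_2$ by Bob, so that the candidates are $\varphi_{c_1}\vee(\varphi_{c_2}\wedge\zeta)$. For $\zeta=0$ this is $\varphi_{c_1}$, which equals $g$ on $D_{c_1}$; but for $x\in D_{c_2}$ with $g(x)=1$ nothing forces $\varphi_{c_1}(x)=1$, since $x\notin A_{c_1}$. For $\zeta=1$ it is $\varphi_{c_1}\vee\varphi_{c_2}$. This equals $g$ on $D_{c_2}$, because there $\varphi_{c_2}=g$, and $g(x)=0$ forces $\varphi_{c_1}(x)=0$ through $x\in B_{v_1}=B_{c_1}$; but for $x\in D_{c_1}$ with $g(x)=0$ nothing forces $\varphi_{c_2}(x)=0$, since $x$ need not lie in $B_{c_2}$. So neither constant is guaranteed to serve both sets, but $0$ serves the points that leave the path at a node of Alice and $1$ serves those that leave it at a node of Bob. This holds for every segment.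

\begin{proposition}\label{prop:pieces}
Let $S$ be an integer with $2\le S\le s$. The cube $\{0,1\}^I$ can be partitioned into at most $7s/S$ sets such that for each of these sets $E$ and each $i\in[m]$ some formula of size less than $2S$ equals $h_i$ on $E$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:tree} to the protocol tree with $\ell=S$. For a subtree component with root $v$ take the set $D_v$. For a segment take two sets: $E^0$, the union of the $D_{c_j}$ over the $j$ with $v_j$ owned by Alice, and $E^1$, the union over the $j$ with $v_j$ owned by Bob. Each $D_\lambda$ lies in exactly one of these sets by Lemma~\ref{lem:tree}(a), and each of them is a union of sets $D_\lambda$, so they partition the cube. There are at most $s/S+2\cdot3s/S=7s/S$ of them, and they do not depend on $i$.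

Fix $i$, let $g=h_i$, and take the formulas of Lemma~\ref{lem:node}. On $D_v$ use $\varphi_v$. For a segment and $\zeta\in\{0,1\}$ put $\varphi^\zeta_{d+1}=\zeta$ and, for $j=d,\dots,1$, let $\varphi^\zeta_j$ be $\varphi_{c_j}\vee\varphi^\zeta_{j+1}$ if Alice owns $v_j$ and $\varphi_{c_j}\wedge\varphi^\zeta_{j+1}$ if Bob does. The size of $\varphi^\zeta_1$ is at most the number of leaves of the segment, hence less than $2S$. Since $\wedge$ and $\vee$ are monotone, $\varphi^0_1\le\varphi_{v_1}\le\varphi^1_1$ pointwise.

\emph{$\varphi^0_1=g$ on $E^0$.} Let $x\in D_{c_j}$ with $v_j$ owned by Alice; then $x\in D_{v_r}$ for all $r\le j$. If $g(x)=0$, then $\varphi^0_1(x)\le\varphi_{v_1}(x)=0$. Let $g(x)=1$. Then $\varphi_{c_j}(x)=1$, so $\varphi^0_j(x)=1$, and the value $1$ propagates upward. Indeed, let $r<j$ and $\varphi^0_{r+1}(x)=1$. If Alice owns $v_r$, the gate is $\vee$ and $\varphi^0_r(x)=1$. If Bob owns $v_r$, then $x\in A_{v_r}=A_{c_r}$, so $\varphi_{c_r}(x)=1$ by \eqref{eq:node}, and again $\varphi^0_r(x)=1$.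

\emph{$\varphi^1_1=g$ on $E^1$.} Let $x\in D_{c_j}$ with $v_j$ owned by Bob. If $g(x)=1$, then $\varphi^1_1(x)\ge\varphi_{v_1}(x)=1$. Let $g(x)=0$. Then $\varphi_{c_j}(x)=0$, so $\varphi^1_j(x)=0$. Let $r<j$ and $\varphi^1_{r+1}(x)=0$. If Bob owns $v_r$, the gate is $\wedge$ and $\varphi^1_r(x)=0$. If Alice owns $v_r$, then $x\in B_{v_r}=B_{c_r}$, so $\varphi_{c_r}(x)=0$ by \eqref{eq:node}, and again $\varphi^1_r(x)=0$.
\end{proof}

\begin{corollary}\label{cor:hard}
Let $h:\{0,1\}^I\to\{0,1\}^m$, let $S\ge2$ be an integer and $0<\delta<1$. If $\mathrm{agr}(\psi,h)<\delta$ for every $m$-tuple $\psi$ of formulas of size less than $2S$ each, then $P(h)>S/(7\delta)$.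
\end{corollary}

\begin{proof}
Take a protocol with $s$ leaves. If $s<S$, Lemma~\ref{lem:node} gives formulas of size less than $S$ with agreement $1>\delta$, which is excluded. So $s\ge S$. Each set $E$ of Proposition~\ref{prop:pieces} is contained in the agreement set of a tuple of formulas of size less than $2S$, so its density is less than $\delta$. The densities add up to $1$, whence $1<(7s/S)\,\delta$.
\end{proof}

The two functions of Section~\ref{sec:intro} for which the factor $2^m$ is not paid fail the hypothesis for small $\delta$: guessing the more frequent value of $g$ and copying $z$ gives agreement at least $1/2$ with formulas of size at most $1$.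

\section{Random truth tables}\label{sec:counting}

We show that for most $T$ small formulas do no better on $T^{(m)}$ than guessing, up to a constant factor. For a fixed tuple $\psi$ and random $T$ the expected agreement is close to $2^{-m}$, but a union bound over all small tuples needs an exponentially small tail. We get it from the $q$-th moment. This moment involves $qm$ random addresses, every repeated address costs a factor of at most $2$, and the choice $q\approx2^k/m^2$ keeps the expected number of repetitions, at most $(qm)^2/2^k$, below $q$.

\begin{lemma}\label{lem:count}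
Let $m,k\ge1$ and $q=\lfloor2^k/m^2\rfloor\ge1$, and put $N=mk$ and $M^*=\lfloor q/\log_2(32N)\rfloor$. For all but a $2^{2m-q}$ fraction of the functions $T:\{0,1\}^k\to\{0,1\}$, every $m$-tuple $\psi$ of formulas of total size at most $M^*$ in the $N$ variables $u=(u_1,\dots,u_m)$ satisfies $\mathrm{agr}(\psi,T^{(m)})<4e\,2^{-m}$.
\end{lemma}

Each $\psi_i$ may read all of $u$, not only $u_i$. Call $T$ \emph{hard} if it has the property in the lemma.

\begin{proof}
\emph{One tuple.} Fix $\psi$, let $T$ be uniformly random, and write $W=\mathrm{agr}(\psi,T^{(m)})$. Then $\mathbb{E}_T[W^q]$ is the probability, over $T$ and independent uniform $u^1,\dots,u^q\in(\{0,1\}^k)^m$, that $T(u^r_i)=\psi_i(u^r)$ for all $i\in[m]$ and $r\in[q]$. Once the $u^r$ are fixed, these conditions prescribe a value of $T$ at each point of the set $U=\{u^r_i\}$, so they hold with probability $2^{-|U|}$ if the prescriptions are consistent and $0$ otherwise. List the $qm$ independent uniform points $u^r_i$ in some order, and let $\chi_\beta=1$ if the $\beta$-th point equals an earlier one and $\chi_\beta=0$ otherwise. Then $2^{-|U|}=\prod_{\beta=1}^{qm}\frac12(1+\chi_\beta)$. Given the earlier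 points, $\chi_\beta=1$ with probability at most $qm/2^k$. Taking conditional expectations from the last point to the first and using $qm^2\le2^k$, we get
\[
\mathbb{E}_T[W^q]\le2^{-qm}\Big(1+\frac{qm}{2^k}\Big)^{qm}\le2^{-qm}e^{q^2m^2/2^k}\le\big(e\,2^{-m}\big)^q .
\]
Markov's inequality for $W^q$ gives $\Pr_T[W\ge4e\,2^{-m}]\le4^{-q}$.

\emph{The number of tuples.} The agreement depends only on the functions computed. By (F1) a function with $L=\sigma\ge1$ is given by a binary tree with $\sigma$ leaves (at most $4^\sigma$ shapes), its gates (at most $2^\sigma$ choices) and its literals ($(2N)^\sigma$ choices), so there are at most $(16N)^\sigma$ such functions; there are two with $L=0$. The number of vectors $(\sigma_1,\dots,\sigma_m)$ of nonnegative integers with sum at most $M^*$ is $\binom{M^*+m}{m}\le2^{M^*+m}$, and each accounts for at most $2^m(16N)^{M^*}$ tuples of functions. So there are at most $4^m(32N)^{M^*}\le4^m2^q$ tuples, and the union bound gives $4^m2^q4^{-q}=2^{2m-q}$.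
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comp}]
Write $G=\log_2(32mk)$. We use $\lfloor y\rfloor\ge y/2$ for $y\ge1$ three times. Since $2^k\ge32m^3G\ge m^2$, we have $q\ge2^k/(2m^2)\ge16mG>2m$. Thus $q/G\ge16m$, so $M^*\ge16m$ and $M^*\ge q/(2G)\ge2^k/(4m^2G)$. Put $S=\lfloor M^*/(2m)\rfloor\ge2$; then $S\ge M^*/(4m)\ge2^k/(16m^3G)$. An $m$-tuple of formulas of size less than $2S$ each has total size at most $2mS\le M^*$. So for hard $T$, Corollary~\ref{cor:hard} applies with $\delta=4e\,2^{-m}$, which is less than $1$ for $m\ge5$, and
\[
P(T^{(m)})>\frac{2^mS}{28e}\ge\frac{2^{m+k}}{448e\,m^3G}\ge\frac{2^{m+k}}{2^{11}m^3G},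
\]
because $448e<2^{11}$. By Lemma~\ref{lem:count} all but a $2^{2m-q}$ fraction of the $T$ are hard.
\end{proof}

\section{Shrinkage with small failure probability}\label{sec:shrink}

If all variables but one in each block are fixed, $h_T$ becomes $T^{(m)}$ up to negations of variables. So formulas that agree with $h_T$ on a set $D$ should yield, after a random restriction with $p\approx1/t$, formulas smaller by a factor of about $t^2$ that agree often with $T^{(m)}$. The difficulty is that $D$ has density only $\delta=\Theta(2^{-m})$ and might lie entirely inside the event that the formulas do not shrink. That event must therefore have probability below $\delta$. Theorem~\ref{thm:tal} bounds an expectation, and Markov's inequality at probability $\delta/2$ loses a factor $2/\delta$ in size, which is all that Corollary~\ref{cor:hard} gains. We need concentration, and we obtain it by cutting the formulas into small components, applying Theorem~\ref{thm:tal} to each, and applying McDiarmid's inequality to the sum.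

Throughout this section $n\ge3$, $m\ge1$, $1\le k\le\log_2n$ and $1\le t\le n$ are integers, the variables are split into $N=mk$ blocks of $t$ variables, and
\[
\Lambda=m+\lceil\log_2n\rceil,\qquad C_1=33C_0,\qquad c_1=6\log_2(16C_1).
\]
Note that $N\le\Lambda^2$. Let $x$ be a uniform assignment. A \emph{revealing procedure} works in finitely many stages; in each it selects a set of not yet revealed variables, depending only on independent coins and on the values revealed so far, and reveals their values in $x$. The \emph{history} is the record of the coins and the revealed values, and unrevealed variables are \emph{alive}. Conditioned on a history, the alive bits of $x$ are uniform: for fixed coins the procedure is a decision tree, so the assignments that produce a given history form the subcube defined by the revealed values, and $x$ is independent of the coins.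

\begin{proposition}\label{prop:shrink}
Let $\psi_1,\dots,\psi_m$ be formulas of total size $M_0$. There is a revealing procedure that fails with probability at most $2^{-m}$ and, whenever it does not fail, ends with exactly one alive variable in each block and with formulas for the restricted functions of total size at most
\[
2^{20}\Lambda^{c_1+2}\Big(\frac{M_0}{t^2}+m\Big).
\]
Whether the procedure fails is determined by the history.
\end{proposition}

The procedure consists of rounds, and the parameters of a round are forced. Suppose $w$ variables per block are alive and the total size is $M$. With components of size about $\ell$, the two terms of Theorem~\ref{thm:tal} balance at $p=\ell^{-1/2}$; then each component shrinks to expected size $O(1)$, and the total to $O(M/\ell)=O(p^2M)$. One variable can change the total by about $\ell$ times its number of occurrences, so we first reveal the variables that occur more than $2M/w$ times. After that, a deviation of $M/\ell$ has probability $\exp(-\Omega(w/\ell^4))$, and we can afford $\ell\approx(w/\Lambda)^{1/4}$.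

\begin{lemma}\label{lem:round}
Fix a history after which every block has exactly $w\ge1024\Lambda$ alive variables, and let $\psi_1,\dots,\psi_m$ be formulas in the alive variables of total size $M$. Put
\[
\omega=\frac{w}{64\Lambda}\ge16,\qquad \ell=\lfloor\omega^{1/4}\rfloor\ge2,\qquad p=\ell^{-1/2},\qquad w'=\lceil pw/4\rceil .
\]
The procedure can be continued so that it fails with conditional probability at most $2e^{-4\Lambda}$ and otherwise leaves exactly $w'$ alive variables in each block and formulas for the restricted functions of total size at most $C_1(p^2M+m)$.
\end{lemma}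

\begin{proof}
The round has three stages.
\begin{enumerate}
\item Reveal every variable that occurs more than $2M/w$ times in $\psi_1,\dots,\psi_m$ together. Substitute the values and simplify by (F1).
\item Keep each remaining variable alive independently with probability $p$ and reveal the others. Since the alive bits are uniform, this applies a restriction $\rho\sim R_p$ to the remaining variables.
\item Fail if some block has fewer than $w'$ alive variables or if the quantity $Y$ defined below exceeds $C_1(p^2M+m)$. Otherwise reveal in each block the last alive variables in a fixed order, so that exactly $w'$ remain.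
\end{enumerate}
We condition on the values revealed in stage 1 and bound the probability of each kind of failure over $\rho$ by $e^{-4\Lambda}$.

\emph{Enough alive variables.} Stage 1 reveals fewer than $w/2$ variables, since there are $M$ occurrences in all (and it reveals none if $M=0$). So every block enters stage 2 with more than $w/2$ variables, and its number $X$ of survivors has mean $\mu>pw/2$. As $X$ is an integer, $X<w'$ means $X<pw/4<\mu/2$, which has probability at most $e^{-\mu/8}\le e^{-pw/16}$ by Chernoff's inequality. From $\ell\le\omega^{1/4}$ we get $p\ge\omega^{-1/8}$, so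
\begin{equation}\label{eq:pw}
pw\ge64\Lambda\,\omega^{7/8}\ge64\cdot16^{7/8}\Lambda\ge720\Lambda .
\end{equation}
The probability that some block is short is at most $\Lambda^2e^{-45\Lambda}\le e^{-4\Lambda}$.

\emph{Components.} After stage 1 each formula is a single constant or constant-free, the total size is at most $M$, and each remaining variable $z$ has $o_z\le2M/w$ occurrences. Decompose each formula with at least $\ell$ leaves by Lemma~\ref{lem:tree}, and regard each other formula as a single subtree component. There are at most $4M/\ell+m$ components, each with fewer than $2\ell$ leaves. A segment with a bit $\zeta$ placed in its hole computes a function $\kappa(\cdot,\zeta)$ that is monotone in $\zeta$. With $\kappa^0=\kappa(\cdot,0)\le\kappa^1=\kappa(\cdot,1)$ we have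
\begin{equation}\label{eq:hole}
\kappa(\cdot,\zeta)=\kappa^0\vee(\zeta\wedge\kappa^1),
\end{equation}
as both sides equal $\kappa^0$ for $\zeta=0$ and $\kappa^1$ for $\zeta=1$. For a subtree component computing $\kappa$ put $\kappa^0=\kappa^1=\kappa$. In all cases $L(\kappa^0),L(\kappa^1)<2\ell$, and both functions depend only on variables that occur in the component. Define
\[
Y=\sum_{\text{components}}\big(L(\kappa^0|_\rho)+L(\kappa^1|_\rho)\big).
\]
The restricted functions have formulas of total size at most $Y$. To build them, start at the root of each formula and recurse, which Lemma~\ref{lem:tree}(b) permits: at the root of a subtree component put an optimal formula for $\kappa|_\rho$; at a branch node keep the gate and recurse into both children; at the first node of a segment use \eqref{eq:hole} with optimal formulas for $\kappa^0|_\rho$ and $\kappa^1|_\rho$, and with the formula built recursively at the hole in place of $\zeta$. The hole appears only once in \eqref{eq:hole}, so each component is used at most once; components that become constant cost nothing. By (F2), stage 3 does not increase the size.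

\emph{Concentration of $Y$.} If $M=0$, then $Y=0$; let $M>0$. By Theorem~\ref{thm:tal},
\[
\mathbb{E}\,L(\kappa^\zeta|_\rho)\le C_0\big(2\ell p^2+p\sqrt{2\ell}\big)=C_0(2+\sqrt2)\le4C_0 ,
\]
so $\mathbb{E}Y\le8C_0(4M/\ell+m)$, and since $C_0\ge1$,
\[
\mathbb{E}Y+\frac M\ell\le(32C_0+1)\frac M\ell+8C_0m\le C_1\Big(\frac M\ell+m\Big)=C_1(p^2M+m).
\]
The values $\rho(z)$ are independent. Changing $\rho(z)$ affects at most $o_z$ components, and the contribution of a component lies in $[0,4\ell]$, so $Y$ changes by at most $c_z=4\ell o_z$. Moreover
\[
\sum_zc_z^2\le16\ell^2\cdot\frac{2M}{w}\sum_zo_z\le\frac{32\ell^2M^2}{w}.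
\]
McDiarmid's inequality with $\tau=M/\ell$ gives
\[
\Pr\big[Y>C_1(p^2M+m)\big]\le\exp\Big(-\frac{2M^2}{\ell^2}\cdot\frac{w}{32\ell^2M^2}\Big)=\exp\Big(-\frac{w}{16\ell^4}\Big)\le e^{-4\Lambda},
\]
because $\ell^4\le\omega=w/(64\Lambda)$.
\end{proof}

Each round loses a constant factor against the ideal shrinkage by $(w'/w)^2$. With a constant $\ell$ there would be a logarithmic number of rounds and the losses would multiply to a power of $t$. Since $\ell$ is a power of $\omega$, each round reduces $\log\omega$ by a constant factor, so $O(\log\log n)$ rounds suffice and the total loss is polylogarithmic.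

\begin{proof}[Proof of Proposition~\ref{prop:shrink}]
Put $w_0=t$. As long as $w_r\ge1024\Lambda$, apply Lemma~\ref{lem:round} to the current formulas and let $w_{r+1}=w_r'$; stop at a failure. The numbers $w_r$ do not depend on the history. Let $R$ be the first index with $w_R<1024\Lambda$; note that $w_R\ge1$. After $R$ successful rounds reveal all but the first alive variable of each block, which does not increase the size.

\emph{Number of rounds.} Consider a round with parameters $w,\omega,\ell,p,w'$. For $y\ge2$ we have $\lfloor y\rfloor\ge\frac23y$, so $p\le\sqrt{3/2}\;\omega^{-1/8}$. By \eqref{eq:pw}, $pw\ge4$, hence $w'\le pw/4+1\le pw/2\le w\,\omega^{-1/8}$. Dividing by $64\Lambda$ and writing $\omega_r=w_r/(64\Lambda)$, we get $\omega_{r+1}\le\omega_r^{7/8}$. If $R\ge1$, then $16\le\omega_{R-1}\le\omega_0^{(7/8)^{R-1}}$ and $\omega_0<n$, so $4\le(7/8)^{R-1}\log_2n$. Since $\log_2(8/7)>1/6$, this gives $R-1\le6(\log_2\log_2n-2)$. In any case $R\le6\log_2\log_2n$.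

\emph{Failure probability.} It is at most $2Re^{-4\Lambda}\le12\log_2\log_2n\cdot n^{-4}\,2^{-m}\le2^{-m}$, where we used $e^{-4\Lambda}\le2^{-4\Lambda}\le2^{-m}n^{-4}$ and $12n\le n^4$.

\emph{Sizes.} Let $M_r$ be the total size after $r$ successful rounds and $\nu_r=M_r/w_r^2+m$. In round $r+1$ we have $p\le4w_{r+1}/w_r$ and $w_{r+1}\ge1$, so
\[
\nu_{r+1}\le\frac{C_1(p^2M_r+m)}{w_{r+1}^2}+m\le16C_1\frac{M_r}{w_r^2}+(C_1+1)m\le16C_1\nu_r .
\]
Also $(16C_1)^R\le(16C_1)^{6\log_2\log_2n}=(\log_2n)^{c_1}\le\Lambda^{c_1}$. Therefore
\[
M_R\le w_R^2\,\nu_R\le(1024\Lambda)^2\Lambda^{c_1}\nu_0=2^{20}\Lambda^{c_1+2}\Big(\frac{M_0}{t^2}+m\Big).\qedhere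
\]
\end{proof}

\section{The lower bound for $F_{n,m}$}\label{sec:main}

Let $k$ and $t$ be as in the definition of $F_{n,m}$, let $\Lambda$ and $c_1$ be as in Section~\ref{sec:shrink}, and put
\[
c=\frac1{c_1+8},\qquad c_2=c_1+11,\qquad S=\Big\lfloor\frac{n^3}{\Lambda^{c_2}}\Big\rfloor,\qquad\delta=8e\,2^{-m}.
\]
Let $5\le m\le n^c$. The condition $m\ge5$ gives $\delta<1$. For all large $n$, uniformly in $m$,
\begin{equation}\label{eq:large}
\Lambda\ge2^{30}\qquad\text{and}\qquad\Lambda^{c_1+7}\le n ;
\end{equation}
the second inequality is the only use of $m\le n^c$, and it holds because $\Lambda\le2n^c$ and $(2n^c)^{c_1+7}=2^{c_1+7}n^{1-c}\le n$ for large $n$. From \eqref{eq:large} we get $16m^3<\Lambda^4\le n$ and $4mk\le4\Lambda^2\le n$, hence $t\ge n/(4mk)\ge1$. Also $\Lambda^{c_2}\le\Lambda^{2(c_1+7)}\le n^2$, hence $S\ge2$ and $S\ge n^3/(2\Lambda^{c_2})$.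

\begin{lemma}\label{lem:hT}
There is $T:\{0,1\}^k\to\{0,1\}$ such that $\mathrm{agr}(\psi,h_T)<\delta$ for every $m$-tuple $\psi$ of formulas in the variables $x_{i,j,b}$ of size less than $2S$ each.
\end{lemma}

\begin{proof}
Let $q$ and $M^*$ be as in Lemma~\ref{lem:count}. Since $2^k>n/4>m^2$, we have $q\ge2^k/(2m^2)>n/(8m^2)>2m$, so $2^{2m-q}<1$ and a hard $T$ exists. Fix one. From $32mk\le8n$ and $m\ge5$ we get $\log_2(32mk)\le3+\log_2n\le\Lambda$. Thus $q/\log_2(32mk)\ge n/(8\Lambda^3)\ge1$, and
\[
M^*\ge\frac{n}{16\Lambda^3}.
\]

Suppose that some tuple $\psi$ agrees with $h_T$ on a set $D$ of density at least $\delta$. Its total size is $M_0\le2mS$. Run the procedure of Proposition~\ref{prop:shrink} on a uniform $x$. It fails with probability at most $2^{-m}\le\delta/2$, so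
\[
\sum_{H\ \text{without failure}}\Pr[H]\,\Pr[x\in D\mid H]\ge\delta-\frac\delta2=4e\,2^{-m},
\]
and some history $H$ without failure has $\Pr[x\in D\mid H]\ge4e\,2^{-m}$. Fix it.

Given $H$, each block $(i,j)$ has one alive variable, these $mk$ bits are uniform, and the $j$-th bit $u_{i,j}$ of $u_i$ equals the alive variable of its block or its negation, according to the parity of the revealed bits of the block. So $u$ is uniform, and by (F2) the restricted formulas can be rewritten as formulas $\psi'_1,\dots,\psi'_m$ in $u$ of the same total size $M'$. When $x\in D$ we have $\psi'_i(u)=\psi_i(x)=T(u_i)$ for all $i$. Hence $\mathrm{agr}(\psi',T^{(m)})\ge4e\,2^{-m}$, and it remains to show $M'\le M^*$, which contradicts the hardness of $T$. From $t\ge n/(4mk)$ and $m,k\le\Lambda$,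
\[
\frac{M_0}{t^2}\le\frac{32m^3k^2S}{n^2}\le\frac{32\Lambda^5\,n}{\Lambda^{c_1+11}}=32\,n\,\Lambda^{-c_1-6}.
\]
By Proposition~\ref{prop:shrink},
\[
M'\le2^{25}\frac{n}{\Lambda^{4}}+2^{20}\Lambda^{c_1+3}\le\frac{n}{32\Lambda^3}+\frac{n}{32\Lambda^3}=\frac{n}{16\Lambda^3}\le M^* ,
\]
where the first term uses $\Lambda\ge2^{30}$ and the second uses $2^{25}\Lambda^{c_1+6}\le\Lambda^{c_1+7}\le n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Take $T$ from Lemma~\ref{lem:hT} and a protocol for $\mathrm{KW}_{F_{n,m}}$ with $s$ leaves. Let both players extend their inputs by this $T$ and by zeros on the unused bits. If $h_T(x)\ne h_T(y)$, the extended inputs satisfy the promise and differ only in the variables $x_{i,j,b}$, so the leaf reached names such a variable. Relabeling the other leaves arbitrarily gives a protocol for $\mathrm{KW}_{h_T}$ with $s$ leaves. By Corollary~\ref{cor:hard} and Lemma~\ref{lem:hT},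
\[
s>\frac{S}{7\delta}=\frac{2^mS}{56e}\ge\frac{2^mn^3}{112e\,\Lambda^{c_2}} .
\]
Since $\Lambda\le2(m+\log_2n)$, the denominator is at most $112e\,2^{c_2}(m+\log_2n)^{c_2}\le(m+\log_2n)^{c_2+1}$ for large $n$, so $C=c_2+1$ works. For $m=\lceil\log_2n\rceil$ and large $n$ we have $5\le m\le n^c$, $2^m\ge n$ and $m+\log_2n\le3\log_2n$, so $s\ge n^4/(3\log_2n)^C=n^{4-o(1)}$.
\end{proof}

\begin{remark}
Theorem~\ref{thm:tal} enters only through the factor $(16C_1)^R$ with $R\le6\log_2\log_2n$. H{\aa}stad's 1998 shrinkage theorem, which has an extra factor $\log^{3/2}$, would replace $C_1$ by $O(\log^{3/2}n)$ and turn the loss $(\log n)^{O(1)}$ for $f_n$ into $(\log n)^{O(\log\log n)}$. This still gives $n^{4-o(1)}$.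
\end{remark}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Super-Cubic Lower Bound}, \texttt{https://aaignatiev.github.io/paper/slides\_isaac22.pdf}.

\bibitem{tal}
Tal, \emph{Shrinkage of De Morgan formulae by spectral techniques}, FOCS 2014.

\end{thebibliography}
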